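# Ovaloids in odd-dimensional space whose cap volumes are algebraic

## 1. Convex bodies whose caps have polynomial volume

Cut a convex body by a hyperplane and measure the volume of one of the two pieces. This volume is a function of the hyperplane. For which bodies is it an algebraic function, that is, one satisfying a polynomial equation whose coefficients are polynomials in the coefficients of the hyperplane? We begin with a case that can be settled in one sitting: for each fixed direction, the volume is a polynomial in the height of the hyperplane.

Throughout, $n=2k+1\ge 3$ is odd unless we say otherwise, $K\subset\mathbb R^n$ is a compact convex body with nonempty interior, and its boundary $S=\partial K$ is a $C^\infty$ hypersurface. For $a\in\mathbb R^n\setminus 0$ put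
$$\mu(a)=\min_K a\cdot x,\qquad M(a)=\max_K a\cdot x,\qquad \Omega=\{(a,c):a\ne0,\ \mu(a)<c<M(a)\},$$
$$V(a,c)=\mathrm{vol}\{x\in K: a\cdot x\le c\},\qquad A(a,c)=\partial_cV(a,c)\quad\text{for }(a,c)\in\Omega .$$
The set $\Omega$ parametrizes the hyperplanes $\{a\cdot x=c\}$ that meet the interior of $K$; we say that these cut $S$. Since $\mu$ and $M$ are continuous, $\Omega$ is open, and it is connected because it fibers in intervals over the connected set $\mathbb R^n\setminus0$. Taking the other piece replaces $V$ by $\mathrm{vol}(K)-V$, which changes nothing below.

For the unit ball in $\mathbb R^3$ and $|a|=1$ the section at height $c$ is a disc of area $\pi(1-c^2)$, so $V=\pi(c-c^3/3+2/3)$; this is Archimedes' computation. More generally let $K=\{q(x-x_1)\le1\}$ with $q$ a positive definite quadratic form. Write $q(x)=|Tx|^2$ with $T$ a linear map and $x=x_1+T^{-1}y$. Then $a\cdot x\le c$ means $(T^{-\top}a)\cdot y\le c-a\cdot x_1$, and $|T^{-\top}a|^2=q^*(a)$ is the dual form. The section of the unit ball at height $t$ is an $(n-1)$-ball of radius $\sqrt{1-t^2}$. Hence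
$$V(a,c)=\mathrm{const}\int_{-1}^{s}(1-t^2)^k\,dt,\qquad s=\frac{c-a\cdot x_1}{\sqrt{q^*(a)}} .\tag{1}$$
Because $n$ is odd, the exponent $k=(n-1)/2$ is an integer, and for fixed $a$ this is a polynomial in $c$. We now prove the converse. First, $V$ is regular.

**Lemma 1.** $V$ is $C^\infty$ on $\Omega$. If $S$ is real analytic, then $V$ is real analytic on $\Omega$.

*Proof.* Near $(a_1,c_1)\in\Omega$ choose an interior point $p_0$ of $K$ with $a_1\cdot p_0=c_1$ and put $p(a,c)=p_0+\frac{c-a\cdot p_0}{|a|^2}a$. Then $a\cdot p(a,c)=c$, and $p(a,c)$ stays in the interior of $K$. Polar coordinates around $p(a,c)$ give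
$$V(a,c)=\tfrac1n\int_{\{\theta\in S^{n-1}:\,a\cdot\theta\le0\}}\rho(p(a,c),\theta)^n\,d\theta ,$$
where $\rho(p,\theta)$ is the distance from $p$ to $S$ in the direction $\theta$. The tangent hyperplane at a point of $S$ is a supporting hyperplane, so it misses the interior of $K$; hence rays from interior points are transversal to $S$. By the implicit function theorem $\rho$ is $C^\infty$ (analytic, if $S$ is) in $(p,\theta)$. Rotate the hemisphere $\{a\cdot\theta\le0\}$ to $\{a_1\cdot\theta\le0\}$ by a rotation depending analytically on $a$. We integrate a smooth (analytic) function of the parameters over a fixed compact set. $\square$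

**Proposition 2.** Let $n$ be odd, and suppose that there is an integer $e\ge1$ such that
$$\text{for every }a\ne0,\ A(a,\cdot)\text{ is a polynomial of degree}<e\text{ on }(\mu(a),M(a)).\tag{2}$$
Then $S$ is an ellipsoid.

This is the theorem of Koldobsky–Merkurjev–Yaskin (*On polynomially integrable convex bodies*, Adv. Math. 320 (2017)). Here is a complete proof.

A translation of $K$ by $v$ replaces $A(a,c)$ by $A(a,c-a\cdot v)$ and so preserves (2). We may assume $0\in\mathrm{int}\,K$. Let $\rho(\theta)$ be the radial function of $K$ from $0$, and $\|x\|=|x|/\rho(x/|x|)$ the Minkowski functional: the smallest $\lambda\ge0$ with $x\in\lambda K$. It is positively homogeneous of degree 1, but not symmetric in general.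

An example shows what to aim for. Let $K=\{|x-v|\le1\}$ with $|v|<1$. Then $x\in\lambda K$ means $|x-\lambda v|\le\lambda$, so $\lambda=\|x\|$ is the positive root of
$$(1-|v|^2)\lambda^2+2(x\cdot v)\lambda-|x|^2=0 .$$
Replacing $x$ by $-x$ shows that the negative root is $-\|-x\|$. So the sum of $\|x\|$ and $-\|-x\|$ is a linear form and their product is a quadratic form. For general $K$ we shall reach these symmetric functions through power sums.

**Step 1: express the Fourier transform of a power sum through the plane integrals of a test function.** Let $q\ge\max(n,e)$ and $p=q-n+1\ge1$. Since $n-1$ is even, $p\equiv q\pmod 2$. Put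
$$f_p(x)=\|x\|^p+(-1)^p\|-x\|^p ,$$
a continuous function, homogeneous of degree $p$, with $f_p(-x)=(-1)^pf_p(x)=(-1)^qf_p(x)$. Let $\chi\in C_c^\infty(\mathbb R^n\setminus0)$, let $\hat\chi(\xi)=\int\chi(y)e^{-iy\cdot\xi}dy$, and for $\theta\in S^{n-1}$ let $h_\theta(s)=\int_{y\cdot\theta=s}\chi$. Then $\hat\chi(r\theta)=\widehat{h_\theta}(r)$ and $h_{-\theta}(s)=h_\theta(-s)$. In polar coordinates the power of $r$ is $p+n-1=q$:
$$\langle\hat f_p,\chi\rangle=\int f_p\hat\chi=\int_{S^{n-1}}f_p(\theta)\int_0^\infty r^q\hat\chi(r\theta)\,dr\,d\theta=\tfrac12\int_{S^{n-1}}f_p(\theta)\int_{\mathbb R}r^q\,\widehat{h_\theta}(r)\,dr\,d\theta .$$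
The last equality holds because the substitution $(r,\theta)\mapsto(-r,-\theta)$ multiplies $r^q$ by $(-1)^q$ and $f_p(\theta)$ by $(-1)^q$, so the half-lines $r>0$ and $r<0$ contribute equally. By Fourier inversion $\int r^q\,\widehat{h_\theta}(r)\,dr=2\pi(-i)^qh_\theta^{(q)}(0)$. Now $f_p(\theta)=\rho(\theta)^{-p}+(-1)^p\rho(-\theta)^{-p}$, and $h_{-\theta}^{(q)}(0)=(-1)^qh_\theta^{(q)}(0)$ with $(-1)^{p+q}=1$. So the two summands contribute equally, and
$$\langle\hat f_p,\chi\rangle=2\pi(-i)^q\int_{S^{n-1}}\rho(\theta)^{-p}h_\theta^{(q)}(0)\,d\theta .\tag{3}$$

**Step 2: express the same integral through the section function $A$.** Put $J(t)=\int\chi(y)A(y,t)\,dy$. The support of $\chi$ is compact in $\mathbb R^n\setminus0$, and $\mu(y)<0<M(y)$, so $(y,t)\in\Omega$ for all $y\in\mathrm{supp}\,\chi$ and $|t|$ small. By Lemma 1, $J$ is $C^\infty$ near $0$. By Fubini, with $x=r\theta$ running over $K$,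
$$\int\chi(y)V(y,t)\,dy=\int_K\int_{y\cdot x\le t}\chi(y)\,dy\,dx=\int_{S^{n-1}}\int_0^{\rho(\theta)}r^{n-1}\int_{-\infty}^{t/r}h_\theta(s)\,ds\,dr\,d\theta .$$
All $h_\theta$ are supported in one interval $[-C,C]$. So for $t>0$ the integrand depends on $t$ only for $r\ge t/C$, and we may differentiate under the integral. With $\sigma=t/r$,
$$J(t)=\int_{S^{n-1}}\int_0^{\rho(\theta)}r^{n-2}h_\theta(t/r)\,dr\,d\theta=t^{n-1}\int_{S^{n-1}}\int_{t/\rho(\theta)}^\infty\sigma^{-n}h_\theta(\sigma)\,d\sigma\,d\theta .$$
Differentiating the last expression,
$$tJ'(t)-(n-1)J(t)=-\int_{S^{n-1}}\rho(\theta)^{n-1}h_\theta(t/\rho(\theta))\,d\theta\qquad(t>0\text{ small}).$$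
Both sides are $C^\infty$ up to $t=0$. The $q$-th derivative of $tJ'$ at $0$ is $qJ^{(q)}(0)$, and $q-(n-1)=p$, so comparing $q$-th derivatives at $0$ gives
$$p\,J^{(q)}(0)=-\int_{S^{n-1}}\rho(\theta)^{-p}h_\theta^{(q)}(0)\,d\theta .\tag{4}$$

**Step 3: conclude that $f_p$ is a polynomial.** By (2) and $q\ge e$, $J^{(q)}(0)=\int\chi(y)\,\partial_t^qA(y,0)\,dy=0$. By (3) and (4), $\langle\hat f_p,\chi\rangle=0$ for every $\chi\in C^\infty_c(\mathbb R^n\setminus0)$. So the tempered distribution $\hat f_p$ is supported at $0$, and $f_p$ is a polynomial. This holds for every $p\ge p_0:=\max(n,e)-n+1$.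

**Step 4: pass from power sums to the elementary symmetric functions.** On $\mathbb R^n\setminus0$ put $\alpha=\|x\|>0$ and $\beta=-\|-x\|<0$. Then $s_p:=\alpha^p+\beta^p=f_p\in\mathbb R[x]$ for $p\ge p_0$. Let $e_1=\alpha+\beta$, $e_2=\alpha\beta$, and fix $p\ge p_0$.

* From $s_{p+2}=e_1s_{p+1}-e_2s_p$ and $s_{p+3}=e_1s_{p+2}-e_2s_{p+1}$ we solve for $e_1,e_2$ by Cramer's rule. The determinant is $s_ps_{p+2}-s_{p+1}^2=(\alpha\beta)^p(\alpha-\beta)^2$, which vanishes nowhere on $\mathbb R^n\setminus0$. So $e_1$ and $e_2$ are rational functions.
* $2e_2^p=s_p^2-s_{2p}$ is a polynomial. So the rational function $e_2$ is integral over $\mathbb R[x]$, which is integrally closed; hence $e_2\in\mathbb R[x]$.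
* In the ring of functions on $\mathbb R^n\setminus0$, both $\alpha$ and $\beta$ satisfy the monic equation $z^{2p}-s_pz^p+e_2^p=0$ with coefficients in $\mathbb R[x]$. So $e_1=\alpha+\beta$ is integral over $\mathbb R[x]$. Being rational, it lies in $\mathbb R[x]$.

By homogeneity $e_1=\ell$ is a linear form and $-e_2=Q=\|x\|\,\|-x\|$ is a positive definite quadratic form. The roots of $z^2-\ell z-Q$ are $\beta<0<\alpha$, and its value at $z=1$ is $(1-\alpha)(1-\beta)$ with $1-\beta>0$. So $\|x\|=\alpha\le1$ exactly when $1-\ell(x)-Q(x)\ge0$, that is,
$$K=\{Q(x)+\ell(x)\le1\},$$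
which is an ellipsoid. $\square$

What changes if $V$ is only algebraic? Then, as a function of $c$, it may branch at complex values of $c$, and Proposition 2 does not apply. The rest of these notes shows that no branching occurs.

## 2. From polynomial to algebraic volumes

**Definition.** $S$ is algebraically integrable if there is a nontrivial polynomial $F(V,a_1,\dots,a_n,c)$ with $F(V(a,c),a,c)=0$ for all hyperplanes $a\cdot x=c$ cutting $S$. $S$ is locally algebraically integrable if for every cutting hyperplane $H_0$ there is a nontrivial polynomial $F_{H_0}$ with $F_{H_0}(V(a,c),a,c)=0$ for all $(a,c)$ in some neighborhood of $H_0$; the polynomials may differ for different $H_0$.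

Algebraic integrability implies the local version. By (1), in odd dimensions ellipsoids are algebraically integrable: $V$ is a polynomial in $s$, and $s$ is algebraic over $\mathbb R(a,c)$. In the plane even the unit disc fails: $\partial_cV(e_1,c)=2\sqrt{1-c^2}$ gives $V(e_1,c)=c\sqrt{1-c^2}+\arcsin c+\frac\pi2$, and $\arcsin$ is not algebraic. (If $Q(\arcsin c,c)=0$ on an interval with $Q$ irreducible, then $Q(t,\sin t)=0$ for all real $t$, so $Q(\pi j,0)=0$ for all integers $j$ and $Q(t,0)\equiv0$. Then $Q=\mathrm{const}\cdot c$, which is absurd.) For every even $n$ there is no smooth convex locally algebraically integrable ovaloid in $\mathbb R^n$ (V. A. Vasil'ev).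

The following is stated in "Newton's Principia Read 300 Years Later". Here an ovaloid is a convex compact hypersurface, assumed algebraic, that is, contained in the zero set of a polynomial; "irreducible" means that the polynomial can be taken irreducible over $\mathbb C$; "smooth" means $C^\infty$.

**Conjecture 2.** Any irreducible smooth locally algebraically integrable ovaloid in $\mathbb R^{2k+1}$ ($k\ge1$) is an ellipsoid.

**Theorem A.** Let $n=2k+1\ge3$ and $K,S$ be as in Section 1. If $S$ is algebraic and locally algebraically integrable, then $S$ is an ellipsoid. In particular Conjecture 2 is true.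

**Theorem B.** For $n=2k+1\ge3$ and $K,S$ as in Section 1 the following are equivalent:

* (B1) $S$ is an ellipsoid;
* (B2) $S$ is algebraically integrable;
* (B3) $S$ is locally algebraically integrable;
* (B4) $S$ lies in the zero set of a nonzero polynomial, and there are one cutting hyperplane $H_0$ and a nontrivial polynomial $F$ with $F(V(a,c),a,c)=0$ for all $(a,c)$ near $H_0$.

Theorem A is contained in the implication (B4)⇒(B1), which occupies Sections 4–10.

**A natural first attempt.** Fix a direction $a$ and regard $V(a,\cdot)$ as an algebraic function of one complex variable $c$. If it has no branch points and no poles, it is entire; an entire algebraic function is a polynomial; and Proposition 2 finishes. So look for branch points. The obvious candidates are the heights $\mu(a)$ and $M(a)$ of the real tangent hyperplanes.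

Take $\mu(a)$, attained at a nondegenerate minimum of $a\cdot x$ on an analytic $S$. Write $S$ near this point as a graph over $n-1$ coordinates $x'$, and let $f(x')$ be the restriction of $a\cdot x$. In Morse coordinates $f=\mu+|z|^2$, the volume of $\{f\le c\}$ is $\int_{|z|^2\le c-\mu}j(z)\,dz$ with $j$ an analytic Jacobian. Expand $j$ in homogeneous polynomials. Those of odd degree integrate to $0$, and one of even degree $d$ contributes $\mathrm{const}\cdot(c-\mu)^{(n-1+d)/2}$. For $n$ even these are half-integer powers, and $c=\mu$ can be a branch point. For $n$ odd all exponents are integers: the real tangencies give no obstruction at all.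

**A body that passes this test and still fails.** In $\mathbb R^3$ let $K_0=\{x_1^2+x_2^2+x_3^2+x_3^4\le1\}$. It is convex as a sublevel set of a sum of convex functions, and its boundary is smooth since the gradient vanishes only at $0$. In the direction $e_3$ the section area is $\pi(1-c^2-c^4)$, a polynomial. In the direction $e_1$ it is $I(1-c^2)$, where $I(w)$ is the area of $\{y^2+z^2+z^4\le w\}$. Put $u=z\sqrt{1+z^2}$, with inverse function $z(u)$, which is odd and analytic. Then
$$I(w)=\int_{y^2+u^2\le w}z'(u)\,du\,dy,\qquad I'(w)=\tfrac12\int_0^{2\pi}z'(\sqrt w\cos\phi)\,d\phi=\int\frac{dz}{\sqrt{w-z^2-z^4}},$$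
the last integral being taken between the two real roots of the radicand. Since $z'$ is even, the middle expression is analytic in $w$ at $w=0$: nothing happens at the real tangencies $c=\pm1$. Now put $s=\sqrt{1+4w}$. Then $w-z^2-z^4=\bigl(\frac{s-1}2-z^2\bigr)\bigl(z^2+\frac{s+1}2\bigr)$, and the substitution $z=\sqrt{(s-1)/2}\,\sin\theta$ gives
$$I'(w)=\int_{-\pi/2}^{\pi/2}\frac{d\theta}{\sqrt{\frac{s+1}2+\frac{s-1}2\sin^2\theta}}=2\int_0^{\pi/2}\frac{d\phi}{\sqrt{s+\frac{1-s}2\sin^2\phi}},$$
where $\phi=\frac\pi2-|\theta|$. The right side continues $I'$ analytically to all $w>-\frac14$. Let $w\downarrow-\frac14$, so $s\downarrow0$. From $s+\frac{1-s}2\sin^2\phi\le s+\phi^2$ and, for $s\le\frac12$, $s+\frac{1-s}2\sin^2\phi\ge\frac1{\pi^2}(s+\phi^2)$ we get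
$$2\,\mathrm{arcsinh}\frac{\pi}{2\sqrt s}\ \le\ I'(w)\ \le\ 2\pi\,\mathrm{arcsinh}\frac{\pi}{2\sqrt s}.$$
So $I'$ tends to infinity more slowly than any negative power of $w+\frac14$. By Puiseux's theorem an algebraic function cannot do this, so $I$ is not algebraic.

Hence $\partial K_0$ is not locally algebraically integrable. Indeed, suppose $F(V(a,c),a,c)=0$ near $(e_1,c_0)$. Choose $v$ with $F(V,e_1+tv,c)\not\equiv0$ and write this polynomial as $t^rF_1(V,t,c)$ with $F_1(V,0,c)\not\equiv0$. For small $t\ne0$ we have $F_1(V(e_1+tv,c),t,c)=0$; letting $t\to0$, $V(e_1,\cdot)$ is algebraic. Then so are $I(1-c^2)$, $I(w)$ and $I'(w)$, a contradiction.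

The trouble sits at $w=-\frac14$, that is, $c=\pm\frac{\sqrt5}2$: complex tangent planes, outside the range of planes that cut the real body. For $-\frac14<w<0$ the four roots of $w-z^2-z^4$ are $\pm i\sqrt{(1-s)/2}$ and $\pm i\sqrt{(1+s)/2}$, and at $w=-\frac14$ they collide in pairs at $\pm i/\sqrt2$. The cycle that started as the real oval runs around the first two roots, and it is pinched at both ends.

This is the exact point where the attempt stops. To continue the section volume around a complex critical height, one must know how the cycle $\delta=S\cap H$ meets the cycles that vanish there. In general nothing is known about them: the complex hypersurface may be singular, at finite distance or at infinity.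

**What the ball does.** Look at the unit ball in $\mathbb R^3$ again, with $a=e_3$. The section is $x^2+y^2=w$, where $w=1-c^2$, and its area is $\int_\delta\frac12(x\,dy-y\,dx)$ over the circle $\delta$. With $u=x+iy$, $v=x-iy$ the complex section is $uv=w$, and $\frac12(x\,dy-y\,dx)=\frac i4(u\,dv-v\,du)=-\frac i2\,w\,\frac{du}u$. So the area is $-\frac i2w\cdot2\pi i=\pi w$. On the curve $uv=w$ the circle can be pushed to $|u|$ arbitrarily large, near a point at infinity. The parallel planes $x_3=c$ all have the same points at infinity, so a cycle near infinity can be carried along for every complex $c$, and the integral is an entire function of $c$.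

The plan is to show that algebraicity forces this behavior. We do not exclude branch points one at a time. We use the whole monodromy group of the family of all hyperplane sections: algebraicity makes the orbit of $\delta$ isotropic for the intersection form (Section 8); semisimplicity of monodromy then makes $\delta$ zero in the homology of the compactified section (Section 9); so $\delta$ is homologous to a cycle near infinity, and $V(a,\cdot)$ is entire, hence polynomial (Section 10).

## 3. Semialgebraic functions, periods, vanishing cycles, semisimplicity

A subset of $\mathbb R^d$ is semialgebraic if it is a finite Boolean combination of sets given by polynomial equations and inequalities; a function is semialgebraic if its graph is. For example $|x|$ is semialgebraic. We use cylindrical decomposition and the Tarski–Seidenberg theorem (sets defined from semialgebraic sets by first-order formulas with quantifiers over the reals are semialgebraic). We also use that a $C^\infty$ semialgebraic function on an open semialgebraic set is real analytic (Bochnak–Coste–Roy, *Real Algebraic Geometry*, §8.1). A complex polynomial relation for real functions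 can be replaced by its real or imaginary part, whichever is nonzero.

**Lemma 3.** Let $W\subset\mathbb R^d$ be open semialgebraic and $u:W\to\mathbb R$ continuous with $G(u(y),y)=0$ for a nonzero polynomial $G$. Then $u$ is semialgebraic. If $u$ is also $C^\infty$, it is real analytic.

*Proof.* Take $G$ real. Decompose $W$ into finitely many connected semialgebraic cells such that over each cell either $G(\cdot,y)\equiv0$ for all $y$, or the distinct real roots of $G(\cdot,y)$ are given by continuous semialgebraic functions $\xi_1<\dots<\xi_r$. The common zero set of the coefficients of $G$ has empty interior, so the second case occurs over every open cell. There the sets $\{u=\xi_i\}$ are closed, disjoint and cover a connected cell, so $u$ equals one $\xi_i$. The open cells are dense in $W$ and $u$ is continuous, so the graph of $u$ is the closure in $W\times\mathbb R$ of a semialgebraic set, hence semialgebraic. The last claim is the cited fact. $\square$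

Homology has $\mathbb Q$-coefficients (classes act on integrals of complex forms as usual). If $p:\mathcal Z\to T$ is a submersion, a smooth family of $m$-cycles in the fibers is $\gamma_t=\sum_jr_j\sigma_{j,t}$ with smooth $\sigma_j:\Delta^m\times T\to\mathcal Z$ over $T$ whose faces cancel identically in $t$. The typical case is one fixed smooth cycle moved by a smooth family of maps.

**Lemma 4.** Let $p:\mathcal Z\to T$ be a holomorphic submersion of complex manifolds with fibers of complex dimension $m$, $\eta$ a holomorphic $m$-form on $\mathcal Z$, and $\gamma_t\subset p^{-1}(t)$ a smooth family of smooth singular $m$-cycles. Then $t\mapsto\int_{\gamma_t}\eta$ is holomorphic.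

*Proof.* Let $v$ be a complexified tangent vector field on $T$, and $\xi$ the derivative of $\sigma_{j,t}$ along $v$, so $p_*\xi=v$. The derivative of $\sigma_{j,t}^*\eta$ along $v$ is $\sigma_{j,t}^*(i_\xi d\eta)+d\,\sigma_{j,t}^*(i_\xi\eta)$. By Stokes the second term gives integrals over faces, and these cancel. So $v\int_{\gamma_t}\eta=\int_{\gamma_t}i_\xi d\eta$. Let $v=\partial_{\bar t_k}$. Since $p$ is holomorphic and $p_*\xi$ has type $(0,1)$, the $(1,0)$-part of $\xi$ is vertical. The form $d\eta$ has type $(m+1,0)$, so only $(1,0)$-parts enter, and here all $m+1$ of them are vertical, in a fiber of dimension $m$. So the integrand is $0$. $\square$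

In the ball example this says that $w\mapsto\pi w$ is holomorphic.

**Vanishing cycles.** Let $f=z_1^2+\dots+z_{m+1}^2$ on a small ball. For $t>0$ small the fiber $\{f=t\}$ has $m$-th homology generated by the real sphere $\delta$ of radius $\sqrt t$, the vanishing cycle. By the Picard–Lefschetz formula the monodromy of a loop around $t=0$, chosen to be the identity near the boundary of the ball, changes a class $z$ by $\epsilon\langle z,\delta\rangle\delta$ with $\epsilon=\pm1$. For $m=1$ the fiber is an annulus with core $\delta$, and the monodromy is a Dehn twist: a path crossing the annulus picks up $\pm\delta$.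

**Normal crossings and resolution.** A divisor in a complex manifold is a simple normal crossing (SNC) divisor if its components are smooth and in suitable local coordinates it is $\{z_1\cdots z_p=0\}$; for example two lines in the plane meeting at a point, but not three. Hironaka's resolution theorem, Bertini's theorem and Ehresmann's theorem will be used in their standard forms.

**Semisimplicity.** A finite-dimensional representation is semisimple if every invariant subspace has an invariant complement. The representation of $\mathbb Z$ on $\mathbb Q^2$ by powers of $\begin{pmatrix}1&1\\0&1\end{pmatrix}$ is not semisimple: the only invariant line is spanned by the first basis vector. So one nontrivial Picard–Lefschetz transformation with $\langle\delta,\delta\rangle=0$, taken alone, never acts semisimply; such a map is unipotent and not the identity. But over an algebraic base one has Deligne's theorem (*Théorie de Hodge II*, Thm 4.2.6): if $f:\mathcal Y\to B$ is smooth and projective over a smooth connected quasi-projective complex variety $B$, then the representation of $\pi_1(B,b)$ on $H^i(Y_b;\mathbb Q)$ is semisimple.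

## 4. Section volume as an integral over a vanishing sphere

From here to the end of Section 10 assume (B4), and put $m=n-2=2k-1$, an odd number.

**Step 1: $S$ and $V$ are analytic, and one polynomial works on all of $\Omega$.** Locally $S$ is the graph of a $C^\infty$ function of $n-1$ coordinates over a small ball, and this function satisfies a nontrivial polynomial equation, so it is analytic by Lemma 3. By Lemma 1, $V$ is real analytic on $\Omega$. As $\Omega$ is connected, $F(V(a,c),a,c)=0$ on all of $\Omega$. Write $F=\sum_{j=0}^dF_j(a,c)V^j$ with $F_d\not\equiv0$. Then $d\ge1$, since $F_0(a,c)$ alone cannot vanish on an open set. In the fraction field of the ring of analytic germs at a point of $\Omega$, $V$ is algebraic over $\mathbb C(a,c)$. If $Q$ is its minimal polynomial and $Q^{\partial}$ is $Q$ with $\partial_c$ applied to the coefficients, then $Q^\partial(V)+Q'(V)\,\partial_cV=0$ and $Q'(V)\ne0$. So $\partial_cV\in\mathbb C(a,c)(V)$ is algebraic over $\mathbb C(a,c)$.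

**Step 2: find the irreducible equation of $S$.** Let $I\subset\mathbb C[x]$ be the ideal of polynomials vanishing on $S$. Since $S$ is a connected real analytic manifold, a product of two analytic functions vanishes on $S$ only if one factor does, so $I$ is prime; and $I\ne0$. Since $S$ is locally a graph, some $n-1$ coordinates have image with nonempty interior on $S$, so no nonzero polynomial in these coordinates vanishes on $S$. Hence $\mathbb C[x]/I$ has transcendence degree $n-1$, $I$ has height one, and $I=(P)$ with $P$ irreducible over $\mathbb C$. As $I$ is stable under conjugation, we may take $P$ real. (Under the hypothesis of Conjecture 2, $P$ is up to a constant the given irreducible polynomial.) Some $\partial_iP$ is nonzero and of lower degree, so not in $I$; hence $\{dP\ne0\}\cap S$ is open and dense in $S$.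

**Step 3: choose a good point of $S$ and normalize.** The set of points of $S$ with positive definite second fundamental form is open. It is nonempty: at a point farthest from the origin, $S$ lies inside a sphere that it touches. So there is $x_0\in S$ with this property and $dP(x_0)\ne0$, and near $x_0$ we have $S=\{P=0\}\cap\mathbb R^n$. An affine change of variables $x\mapsto Tx+v$ multiplies $V$ by a constant and transforms $(a,c)$ by an invertible linear map, so our hypotheses and the conclusion are affinely invariant. Hence we may assume $x_0=0$, $K\subset\{x_n\ge0\}$, and that near $0$ the hypersurface $S$ is $x_n=g(x')$, with $g(x')=|x'|^2+O(|x'|^3)$ real analytic in $x'=(x_1,\dots,x_{n-1})$. The convex set $K\cap\{x_n=0\}$ has $0$ as an isolated point, so it is $\{0\}$. By compactness, for real $(a,c)$ near $(e_n,0)$ the cap $\{x\in K:a\cdot x\le c\}$ lies in a small ball around $0$.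

**Step 4: identify the section with a vanishing cycle.** For complex $a$ near $e_n$ put
$$f_a(x')=a'\cdot x'+a_ng(x')$$
on a small ball in $\mathbb C^{n-1}$. For $a=e_n$ this is $g$, with a single nondegenerate critical point. So for $a$ near $e_n$ there is exactly one critical point, it is nondegenerate, and its critical value is holomorphic in $a$. For real $a$ the minimum of $a\cdot x$ on $K$ is attained in the small ball, on $S$, hence at the critical point; so the critical value is $\mu(a)$, and we keep this letter for complex $a$. For real $(a,c)$ near $(e_n,0)$ with $c>\mu(a)$ let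
$$\delta(a,c)=S\cap\{a\cdot x=c\}=\{f_a=c\}\cap\mathbb R^{n-1}.$$
By the Morse lemma in real analytic coordinates $f_a=\mu(a)+|z|^2$, so $\delta(a,c)$ is an $m$-sphere and is the standard vanishing cycle of $f_a$.

**Step 5: write the section volume as an integral over this sphere.** In the coordinates $(x',s=a\cdot x)$ we have $dx=\frac1{a_n}dx'\,ds$. So $a_n\partial_cV(a,c)$ is the $(n-1)$-volume of the projection of $K\cap\{a\cdot x=c\}$ to the $x'$-space. By Stokes
$$B(a,c):=a_n\,\partial_cV(a,c)=\int_{\delta(a,c)}\eta,\qquad \eta=\frac1{n-1}\sum_{i=1}^{n-1}(-1)^{i-1}x_i\,dx_1\wedge\cdots\widehat{dx_i}\cdots\wedge dx_{n-1},\tag{5}$$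
because $d\eta=dx_1\wedge\dots\wedge dx_{n-1}$. By Step 1, $B$ is algebraic over $\mathbb C(a,c)$, and $B>0$ for such real $(a,c)$.

## 5. Hyperplane sections of a resolved hypersurface

We now let hyperplanes be complex and compactify the sections so that Deligne's theorem and Poincaré duality apply.

**Step 1: resolve.** Let $X\subset\mathbb P^n$ be the closure of $\{P=0\}\subset\mathbb C^n$, $w$ the extra homogeneous coordinate, $H_\infty=\{w=0\}$, and $X^\circ_{reg}=\{P=0,\ dP\ne0\}\subset\mathbb C^n$. By Hironaka there is a projective birational $\varphi:\tilde X\to X$ with $\tilde X$ smooth, an isomorphism over $X^\circ_{reg}$, such that the preimage of $\mathrm{Sing}\,X\cup(X\cap H_\infty)$ is an SNC divisor. The set $D=\varphi^{-1}(H_\infty)$ is the support of the divisor of $\varphi^*w$, so it has pure codimension one; hence it is a union of components of that divisor, and is itself SNC. Let $D_i$ be its components, $D_I=\bigcap_{i\in I}D_i$, $D_\emptyset=\tilde X$.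

**Step 2: define sections and the discriminant.** For $H=(a,c)\in\mathbb C^{n+1}\setminus0$ let $s_H=\varphi^*(a\cdot x-cw)$, a section of $\varphi^*\mathcal O(1)$, let $Y_H=\{s_H=0\}$ and $Y^\circ_H=Y_H\setminus D$. These sections have no common zero. Let
$$J_I=\{(y,H)\in D_I\times\mathbb P^{n\vee}:\ s_H|_{D_I}\text{ vanishes to order}\ge2\text{ at }y\},\qquad \mathrm{Disc}=\bigcup_I\mathrm{pr}_2(J_I).$$
If $\dim D_I=0$, the condition is $s_H(y)=0$. The set $\mathrm{Disc}$ is closed, since $\mathrm{pr}_2$ is proper, and it is not all of $\mathbb P^{n\vee}$ by Bertini. Let $\hat U\subset\mathbb C^{n+1}\setminus0$ be the cone over its complement; it is smooth, connected and quasi-projective.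

As an example take the sphere $P=\sum x_i^2-1$. Here $X$ is smooth, $D=\{\sum x_i^2=0\}\subset H_\infty$ is smooth, and $\tilde X=X$. The hyperplanes tangent to $X$ at affine points are proportional to $(a,c)=(x,1)$, so they satisfy $c^2=\sum a_i^2$. The hyperplanes tangent to $D$ are those with $\sum a_i^2=0$. So $\mathrm{Disc}=\{c^2=\sum a_i^2\}\cup\{\sum a_i^2=0\}$; the second component comes from infinity.

**Step 3: obtain local systems over $\hat U$.** For $H\in\hat U$, $Y_H$ is smooth of dimension $m$ and transverse to all $D_I$. So $\mathcal Y_{\hat U}=\{(y,H):s_H(y)=0\}\subset\tilde X\times\hat U$ is smooth and projective over $\hat U$, and its projection to $\hat U$ is submersive on every $\mathcal Y_{\hat U}\cap(D_I\times\hat U)$. Vector fields on $\hat U$ therefore lift locally, and by a partition of unity globally, to vector fields tangent to all $D_i\times\hat U$. The projection is proper, so flows along these fields show that the pairs $(Y_H,Y_H\cap D)$ form a locally trivial fibration. Hence $H_m(Y_H)$ and $H_m(Y_H^\circ)$ are local systems on $\hat U$, compatible with the map $j_*:H_m(Y^\circ_H)\to H_m(Y_H)$ and with the intersection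 forms, and $j_*$ preserves intersection numbers. The form $\varphi^*\eta$ restricts to a holomorphic form of top degree on $Y_H^\circ$, hence a closed one, so its integrals depend only on homology classes. Transporting a smooth cycle by local trivializations and applying Lemma 4, we see that the integral of $\varphi^*\eta$ over a flat family of classes is holomorphic in $(a,c)$.

## 6. The discriminant at a general tangent hyperplane

To apply Picard–Lefschetz at $c=\mu(a)$ we must know that for general $a$ nothing else degenerates at the same hyperplane, neither at singular points of $X$ nor at infinity.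

**Lemma 5.** Let $X^\vee\subset\mathbb P^{n\vee}$ be the closure of the set of tangent hyperplanes to $X$ at points of $X^\circ_{reg}$. It is an irreducible hypersurface. There is a proper closed $Z\subset X^\vee$ such that for $H\in X^\vee\setminus Z$:

* (a) $H$ is a smooth point of $X^\vee$, and $\mathrm{Disc}=X^\vee$ near $H$;
* (b) over $H$ there is exactly one point $(y,H)$ in $\bigsqcup_IJ_I$; it has $I=\emptyset$, $\varphi(y)\in X^\circ_{reg}$, and $s_H$ has a nondegenerate critical point at $y$.

*Proof.* **Step 1: the main component.** Over $\varphi^{-1}(X^\circ_{reg})$ the set $J_\emptyset$ is the graph of the Gauss map $y\mapsto$ (tangent hyperplane at $\varphi(y)$). This graph is open in $J_\emptyset$ and irreducible of dimension $n-1$. Its closure $J_0$ is an irreducible component of $J_\emptyset$, and $\mathrm{pr}_2(J_0)=X^\vee$. The Gauss map is immersive at $x_0$, because the second fundamental form there is nondegenerate. So $\dim X^\vee=n-1$.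

**Step 2: a general tangent hyperplane determines its point of tangency.** We claim:

(*) Let $J'$ be an irreducible component of some $J_I$ with $\mathrm{pr}_2(J')=X^\vee$, and let $(y,H)$ be a smooth point of $J'$ such that $H$ is a smooth point of $X^\vee$ and $\mathrm{pr}_2:J'\to X^\vee$ is submersive at $(y,H)$. Then $\varphi(y)$ is determined by $H$.

Take a holomorphic curve $(y(t),H(t))$ in $J'$ through $(y,H)$ at $t=0$, with lifts $\hat y(t),\hat H(t)\in\mathbb C^{n+1}$ of $\varphi(y(t))$ and $H(t)$, and let $\langle(a,c),(x,w)\rangle=a\cdot x-cw$. Then $\langle\hat H,\hat y\rangle=0$. Also $\langle\hat H,\hat y'\rangle=0$: for each $t_0$, the points $y(t)$ lie in $D_I$ and $s_{H(t_0)}|_{D_I}$ vanishes to order at least $2$ at $y(t_0)$. (If $\dim D_I=0$, $\hat y'$ is a multiple of $\hat y$.) Differentiating $\langle\hat H,\hat y\rangle=0$ gives $\langle\hat H',\hat y\rangle=0$. By submersivity, as the curve varies, $\hat H'(0)$ together with $\hat H(0)$ spans the whole $n$-dimensional tangent space of the cone over $X^\vee$ at $\hat H(0)$. So $\hat y(0)$ annihilates this $n$-dimensional subspace of an $(n+1)$-dimensional space, which determines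 $\hat y(0)$ up to a scalar.

**Step 3: the good part of $J_0$.** Let $J_0^g\subset J_0$ be the set of $(y,H)$ with $\varphi(y)\in X^\circ_{reg}$, the Gauss map immersive at $y$, and $H$ smooth on $X^\vee$. Each condition is Zariski open and holds somewhere on the irreducible $J_0$, so $J_0^g$ is open and nonempty. On $J_0^g$ the map $\mathrm{pr}_2:J_0\to X^\vee$ is an immersion between manifolds of dimension $n-1$, hence a local isomorphism, so (*) applies. The set $Z_0=\mathrm{pr}_2(J_0\setminus J_0^g)$ is closed of dimension $\le n-2$.

**Step 4: no other component covers $X^\vee$.** Let $J'\ne J_0$ be an irreducible component of some $J_I$ with $\mathrm{pr}_2(J')\supseteq X^\vee$. Since $\mathrm{pr}_2(J')$ is irreducible, closed and $\ne\mathbb P^{n\vee}$, it equals $X^\vee$. By generic smoothness, for $(y,H)$ in a dense open subset of $J'$ the hypotheses of (*) hold and $H\notin Z_0$. Choose $(y_0,H)\in J_0$; it lies in $J_0^g$ because $H\notin Z_0$. By (*), applied to both points, $\varphi(y)=\varphi(y_0)\in X^\circ_{reg}$. Since $\varphi$ is an isomorphism there, $y=y_0\notin D$. So $I=\emptyset$ and $(y,H)\in J_0$. By density $J'\subset J_0$,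 and as both are components of $J_\emptyset$, $J'=J_0$: a contradiction. So $\mathrm{pr}_2(J')\cap X^\vee\subsetneq X^\vee$ for every $J'\ne J_0$. Put
$$Z=Z_0\cup\bigcup_{J'\ne J_0}(\mathrm{pr}_2(J')\cap X^\vee),$$
a finite union of proper closed subsets of the irreducible $X^\vee$.

**Step 5: check (a) and (b).** Let $H\in X^\vee\setminus Z$. Then $H$ lies in none of the finitely many closed sets $\mathrm{pr}_2(J')$, $J'\ne J_0$, so $\mathrm{Disc}=X^\vee$ near $H$. All points over $H$ lie in $J_0$, hence in $J_0^g$ because $H\notin Z_0$; so $H$ is smooth on $X^\vee$, and by (*) all these points have the same $\varphi(y)\in X^\circ_{reg}$, so there is exactly one. Finally, choose affine coordinates $(z,u)$ centered at $\varphi(y)$ with $H=\{u=0\}$ and $X$ given locally by $u=h(z)$, $dh(0)=0$. In the chart where the coefficient of $u$ is $1$, the Gauss map is $z\mapsto(-\partial h(z),\,h(z)-z\cdot\partial h(z))$, with differential $(-\mathrm{Hess}\,h(0),0)$ at $z=0$. So immersivity of the Gauss map at $y$ means that $\mathrm{Hess}\,h(0)$ is nondegenerate, and $s_H$ is $h$ up to a unit. $\square$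

## 7. The direction $a$ and the loop $\tau$

**Step 1: choose $a$.** The germ $\{c=\mu(a)\}$ at $(e_n,0)$ consists of hyperplanes tangent to $X$ at points near $x_0$. It is an $n$-dimensional germ in the cone over $X^\vee$, while the cone over $Z$ has dimension $\le n-1$. So $\{a:(a,\mu(a))\in Z\}$ is a proper analytic subset near $e_n$, and its set of real points is closed and nowhere dense, since a holomorphic function on a complex ball around $e_n$ that vanishes on an open set of real points vanishes identically. Let $\mathcal A$ be the set of real $a$ in a small neighborhood of $e_n$ such that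

* (i) $(a,\mu(a))\notin Z$;
* (ii) for every $I\ne\emptyset$, the zero scheme of $(\varphi^*a)|_{D_I}$, where $\varphi^*a:=\varphi^*(a\cdot x)$, is smooth of codimension one in $D_I$ or empty;
* (iii) $F_d(a,\cdot)\not\equiv0$.

Condition (ii) holds on a nonempty Zariski open set of $a$ by Bertini, since $x_1,\dots,x_n$ have no common zero on $H_\infty\supset\varphi(D)$. Condition (iii) also holds on a nonempty Zariski open set. So $\mathcal A$ contains a nonempty open subset of $\mathbb R^n$. Fix $a\in\mathcal A$.

**Step 2: choose the base point and the loop.** By Lemma 5(a), near $(a,\mu(a))$ the cone over $\mathrm{Disc}$ is a smooth hypersurface germ. It contains the hypersurface germ $\{c=\mu(a)\}$, hence equals it. So a small punctured disc $0<|c-\mu(a)|\le\varepsilon$ in the line $\{a\}\times\mathbb C$ lies in $\hat U$. Fix $b=(a,c_b)$ in it with $c_b>\mu(a)$ real, close enough that (5) applies near $b$. Let $\delta\in H_m(Y_b^\circ)$ be the class of $S\cap\{a\cdot x=c_b\}$, lifted to $\tilde X$ ($\varphi$ is an isomorphism near $x_0$). Let $\pi=\pi_1(\hat U,b)$, acting on $H_m(Y_b^\circ)$ and $H_m(Y_b)$ by transport of classes; in a product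 $hg$ we transport first along $g$. Let $\tau\in\pi$ be the loop around $\mu(a)$ in this disc.

**Step 3: compute the action of $\tau$.** Consider the family $\{(y,c):s_{a,c}(y)=0\}$ over the closed disc $|c-\mu(a)|\le\varepsilon$. Let $(y,c)$ be a point of it and $I$ the set of all $i$ with $y\in D_i$. By Lemma 5(b), apart from one point, $s_{a,c}|_{D_I}$ has nonzero differential at $y$. Then the local equations of the $D_i$ ($i\in I$), the function $c$, and $s_{a,c}$ in a trivialization have independent differentials at $(y,c)$. So the total space and all its intersections with the $D_I\times\mathbb C$ are smooth there and submerse onto the disc. The exceptional point lies over $\mu(a)$ and off $D$; it is the critical point of $f_a$, since that point is one of the points over $(a,\mu(a))$ and there is only one. There the total space is locally the graph $c=f_a(x')$ and the projection is $f_a$.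

Take Morse coordinates $z$ with $f_a=\mu(a)+\sum z_j^2$ and a small ball $|z|\le r$ off $D$, and let $\varepsilon<r^2$. The fibers are transverse to the sphere $|z|=r$: otherwise $\bar z=\lambda z$ at some point, necessarily with $|\lambda|=1$, and $r^2=\sum z_j\bar z_j=\lambda\sum z_j^2$ would have modulus $|c-\mu(a)|\le\varepsilon<r^2$. So on the complement of the open ball vector fields lift tangentially to the $D_i\times\mathbb C$ and to the sphere, and the family of pairs $(Y_{a,c},Y_{a,c}\cap D)$ is trivial outside the ball. The monodromy of $\tau$ is thus supported in the Milnor fiber, and Picard–Lefschetz gives, in $H_m(Y_b^\circ)$ and in $H_m(Y_b)$,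
$$\tau z=z+\epsilon\langle z,\delta\rangle\,\delta,\qquad\epsilon=\pm1.\tag{6}$$
Since $m$ is odd, $\langle\,,\rangle$ is skew, so $\langle\delta,\delta\rangle=0$ and $\tau\delta=\delta$.

## 8. The monodromy orbit of $\delta$ is isotropic

This step turns algebraicity of $V$ into a statement about intersection numbers.

For real $(a',c')$ near $b$ the spheres $\delta(a',c')$ form a smooth family, so their classes form a flat family. By (5) the real analytic germ of $B$ at $b$ is the restriction of the holomorphic germ of $\int_\delta\eta$, where $\delta$ is transported flatly. By Section 5 this germ continues analytically along every loop $g\in\pi$, and the result is the germ of $\int_{g\delta}\eta$. Now $B$ satisfies a nontrivial polynomial equation over $\mathbb C(a,c)$, and all continuations satisfy the same equation. The germs at $b$ form an integral domain, in which a nonzero polynomial has finitely many roots. So only finitely many germs occur.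

Suppose $\nu:=\langle g\delta,\delta\rangle\ne0$ for some $g\in\pi$. By (6) and $\tau\delta=\delta$ we have $\tau^l(g\delta)=g\delta+l\epsilon\nu\,\delta$. So continuing further along $\tau^l$ gives the germs
$$\int_{g\delta}\eta+l\,\epsilon\nu\,B,\qquad l=0,1,2,\dots,$$
and these are pairwise distinct since $B\not\equiv0$. This is a contradiction. Hence $\langle g\delta,\delta\rangle=0$ for all $g\in\pi$, and by invariance of the form
$$\langle g\delta,h\delta\rangle=\langle h^{-1}g\delta,\delta\rangle=0\qquad\text{for all }g,h\in\pi.\tag{7}$$

The parity of $n$ matters here. For $m$ even, $\langle\delta,\delta\rangle=\pm2$ and $\tau\delta=-\delta$, so $\tau^l(g\delta)$ does not grow with $l$ in this way and the argument does not start.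

## 9. The vanishing cycle is zero in the compactified section

**Step 1: use semisimplicity.** Write $\bar\delta=j_*\delta$ and $\mathcal H=H_m(Y_b;\mathbb Q)$. By Deligne's theorem for $\mathcal Y_{\hat U}\to\hat U$, the $\pi$-module $H^m(Y_b;\mathbb Q)$ is semisimple, hence so is its dual $\mathcal H$. Let $L\subset\mathcal H$ be the span of the orbit $\pi\bar\delta$. By (7), and since $j_*$ preserves intersection numbers, $L\subset L^\perp$; and $L^\perp$ is $\pi$-stable. Choose a $\pi$-stable complement, $\mathcal H=L^\perp\oplus M$. For $u\in M$, (6) gives
$$\epsilon\langle u,\bar\delta\rangle\bar\delta=\tau u-u\in M\cap L\subset M\cap L^\perp=0.$$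
Suppose $\bar\delta\ne0$. Then $\langle u,\bar\delta\rangle=0$ for all $u\in M$, and $\langle v,\bar\delta\rangle=0$ for all $v\in L^\perp$ by definition. So $\bar\delta$ is orthogonal to all of $\mathcal H$, contradicting Poincaré duality on the compact manifold $Y_b$. Hence $\bar\delta=0$.

**Step 2: push $\delta$ toward infinity.** Let $N$ be any open neighborhood of $Y_b\cap D$ in $Y_b$. Then $Y_b=Y_b^\circ\cup N$ with $Y^\circ_b\cap N=N\setminus D$, and Mayer–Vietoris reads
$$H_m(N\setminus D)\to H_m(Y_b^\circ)\oplus H_m(N)\to H_m(Y_b).$$
The element $(\delta,0)$ maps to $\bar\delta=0$. Hence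
$$\delta\text{ is the image in }H_m(Y_b^\circ)\text{ of some }\gamma\in H_m(N\setminus D).\tag{8}$$

In the ball example in $\mathbb R^3$, $Y_b$ is a smooth conic, a sphere with $H_1=0$, and $\gamma$ is a small loop around one of its two points at infinity.

## 10. Parallel sections near infinity

Keep $a\in\mathcal A$ fixed. We show that the cycle $\gamma$ can be carried along for all complex $c$.

**Step 1: all parallel sections have the same trace at infinity, and are locally a product there.** Let $E=D\cap\{\varphi^*a=0\}$, a compact set. Since $\varphi^*w$ vanishes on $D$, $Y_{a,c}\cap D=E$ for all $c\in\mathbb C$. Let $\mathcal Y=\{(y,c)\in\tilde X\times\mathbb C:s_{a,c}(y)=0\}$. Let $y\in E$, $c_1\in\mathbb C$, and let $I$ be the set of all $i$ with $y\in D_i$. Take local coordinates at $y$ with $D=\{z_1\cdots z_p=0\}$ and $D_I=\{z_1=\dots=z_p=0\}$. In a local trivialization write $s_{a,c}=v:=\alpha-c\,\omega$, where $\omega|_D=0$. By (ii), $d\alpha|_{T_yD_I}\ne0$. As $\omega$ vanishes on $D_I$, at $(y,c_1)$ we have $dv|_{T_yD_I}=d\alpha|_{T_yD_I}\ne0$, whatever $c_1$ is. On $T_yD_I\oplus0$ the differentials $dz_i$ and $dc$ vanish and $dv$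 does not, so $dz_1,\dots,dz_p,dc,dv$ are independent, and $z_1,\dots,z_p,c,v$ are part of a coordinate system of $\tilde X\times\mathbb C$ at $(y,c_1)$. Thus near $E\times\mathbb C$ the space $\mathcal Y=\{v=0\}$ is smooth, $\mathcal Y\to\mathbb C$ is a submersion, and locally it is a product compatible with the divisors $D_i\times\mathbb C$. By a partition of unity choose $C^\infty$ lifts $\xi_1,\xi_2$ of $\partial_{\mathrm{Re}\,c},\partial_{\mathrm{Im}\,c}$ on a neighborhood of $E\times\mathbb C$ in $\mathcal Y$, tangent to all $D_i\times\mathbb C$.

**Step 2: transport a neighborhood of $E$.** Let $R>0$, and flow by $t_1\xi_1+t_2\xi_2$ for times in $[0,1]$, where $t_1^2+t_2^2\le R^2$. An integral curve starting in $E\times\{c_b\}$ stays in some $D_i\times\mathbb C$, hence in $\mathcal Y\cap(D\times\mathbb C)=E\times\mathbb C$, and lies over $|c-c_b|\le R$. So it stays in a compact set and exists up to time $1$. The domain of the flow is open and $E\times\{t_1^2+t_2^2\le R^2\}$ is compact, so the flows also exist up to time $1$ from a sufficiently small open neighborhood $N$ of $E$ in $Y_b$. Taking $t_1+it_2=c-c_b$, we get a smooth family of maps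 $\Phi_c:N\to Y_{a,c}$, $|c-c_b|\le R$, with $\Phi_{c_b}=\mathrm{id}$. Flows are invertible and preserve the $D_i\times\mathbb C$, so $\Phi_c(N\setminus D)\subset Y_{a,c}^\circ$.

**Step 3: extend $V(a,\cdot)$ to an entire function.** Take $\gamma$ from (8) for this $N$, represented by a smooth singular cycle, and put $B_R(c)=\int_{\Phi_c\gamma}\varphi^*\eta$. Apply Lemma 4 to a neighborhood of $E\times\mathbb C$ in $\mathcal Y$ with $D\times\mathbb C$ removed: $B_R$ is holomorphic for $|c-c_b|<R$. For $c$ near $c_b$ we have $(a,c)\in\hat U$, and the classes of $\Phi_c\gamma$ form a flat family in $H_m(Y^\circ_{a,c})$ which equals $\delta$ at $c_b$. So $B_R(c)=B(a,c)$ there. As $R$ is arbitrary, and the functions $B_R$ agree near $c_b$, $B(a,\cdot)$ extends from a neighborhood of $c_b$ to an entire function. Since $\partial_cV=B/a_n$, so does $V(a,\cdot)$. Call the extension $V^*$.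

**Step 4: show that $V^*$ is a polynomial of bounded degree.** By the identity theorem $\sum_jF_j(a,c)V^*(c)^j=0$ for all $c\in\mathbb C$. By (iii) and Cauchy's root bound, for large $|c|$
$$|V^*(c)|\le1+\sum_{j<d}\Bigl|\frac{F_j(a,c)}{F_d(a,c)}\Bigr|\le C|c|^{C'},$$
so $V^*$ is a polynomial by Liouville's theorem. Let $e=\deg_cF$. If $\deg V^*>e$, then for all $j<d$
$$\deg(F_dV^{*d})\ge d\deg V^*>e+(d-1)\deg V^*\ge\deg(F_jV^{*j}),$$
and the sum cannot vanish. So $\deg V^*\le e$. Since $V(a,\cdot)$ is analytic on $(\mu(a),M(a))$, it equals $V^*$ there.

**Step 5: finish (B4)⇒(B1).** Step 4 holds for every $a\in\mathcal A$, with the same $e$. So $\partial_c^{e+1}V=0$ on a nonempty open subset of $\Omega$, hence on all of $\Omega$ by analyticity and connectedness. So for every $a\ne0$ the function $A(a,\cdot)$ is a polynomial of degree $<e$ on $(\mu(a),M(a))$; here $e\ge1$, since $V(a,\cdot)$ is not constant. This is (2), and Proposition 2 says that $S$ is an ellipsoid. The affine normalization of Section 4 does no harm, since ellipsoids are preserved by affine maps. This proves (B4)⇒(B1).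

If $S$ is algebraic and locally algebraically integrable, then (B4) holds. So Theorem A is proved, and with it Conjecture 2. $\blacksquare$

## 11. The remaining implications of Theorem B

**(B1)⇒(B2) and (B4).** For an ellipsoid $V$ is given by (1) on all of $\Omega$. It is a polynomial in $s$, and $s$ is algebraic over $\mathbb R(a,c)$, so $V$ satisfies one nontrivial polynomial equation on $\Omega$. This is (B2). An ellipsoid is the zero set of a quadratic polynomial, so (B4) follows.

**(B2)⇒(B3).** This holds by definition.

**(B3)⇒(B4).** Here we must produce a polynomial vanishing on $S$, which is only assumed $C^\infty$. By Lemma 1, $V\in C^\infty(\Omega)$. By (B3) and Lemma 3 on small balls, $V$ is real analytic near every point of $\Omega$. Since $\Omega$ is connected, one nontrivial polynomial, which we may take real, annihilates $V$ on all of $\Omega$. The real polynomials vanishing on the graph of $V$ form a nonzero ideal, which is prime because $V$ is analytic on a connected set. Let $F$ be an irreducible element of it. The variable $V$ does not divide $F$: otherwise $F=\mathrm{const}\cdot V$ and $V\equiv0$ on $\Omega$, which is false.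 So $G(a,c):=F(0,a,c)\not\equiv0$.

As $c\downarrow\mu(a)$ we have $V(a,c)\to0$, because the caps shrink to a subset of a hyperplane. Hence $G(a,\mu(a))=0$ for all $a\ne0$. Since $\mu$ is continuous, Lemma 3 shows that it is semialgebraic on $\mathbb R^n\setminus0$. Therefore
$$K=\{x:\ a\cdot x\ge\mu(a)\text{ for all }a\ne0\}$$
is semialgebraic by Tarski–Seidenberg. So $S=\partial K$ is semialgebraic of dimension $n-1$, and it lies in the zero set of a nonzero polynomial. Together with (B3) at any one cutting hyperplane this is (B4).

Together with (B4)⇒(B1) this proves Theorem B. $\blacksquare$
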